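# Solving $\bar\partial$ smoothly up to a Lipschitz boundary

## Vanishing of $H^{p,q}(\overline\Omega)$ on Lipschitz pseudoconvex domains

**Theorem A.** Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain with Lipschitz boundary. Then $H^{p,q}(\overline\Omega)=0$ for all $0\le p\le n$ and all $q\ge1$.

Let us unpack this. $C^\infty(\overline\Omega)$ is the space of restrictions to $\Omega$ of $C^\infty$ functions on $\mathbb C^n$: functions smooth up to the boundary. $C^\infty_{p,q}(\overline\Omega)$ is the space of $(p,q)$-forms with such coefficients, and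
$$H^{p,q}(\overline\Omega)=\frac{\ker\big(\bar\partial: C^\infty_{p,q}(\overline\Omega)\to C^\infty_{p,q+1}(\overline\Omega)\big)}{\bar\partial\, C^\infty_{p,q-1}(\overline\Omega)} .$$
So the theorem says: if $f$ is a $\bar\partial$-closed $(p,q)$-form, $q\ge1$, smooth up to the boundary, then $\bar\partial u=f$ has a solution $u$ that is smooth up to the boundary. Nothing is assumed about neighbourhoods of $\overline\Omega$. Dufresnoy proved $H^{0,1}(\overline\Omega)=0$ for bounded pseudoconvex domains with a suitable Stein neighbourhood basis; here no Stein neighbourhood basis is needed.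

**Definition (Lipschitz boundary).** A bounded domain $\Omega$ has Lipschitz boundary if near each boundary point, after a rotation and a translation of $\mathbb R^{2n}=\mathbb C^n$, $\Omega$ is the region $\{y_{2n}<h(y')\}$ below the graph of a Lipschitz function $h$ of $y'=(y_1,\dots,y_{2n-1})$.

For example, take the bidisc $\{|z_1|<1,|z_2|<1\}$ at its corner point $(1,1)$. Write $z_j=x_j+iy_j$ and $a(y)=\sqrt{1-y^2}$. Near $(1,1)$ the domain is $x_1<a(y_1)$, $x_2<a(y_2)$. In the rotated coordinates $\sigma=(x_1+x_2)/\sqrt2$, $\tau=(x_1-x_2)/\sqrt2$ this reads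
$$\sigma<\min\big(\sqrt2\,a(y_1)-\tau,\ \sqrt2\,a(y_2)+\tau\big),$$
and the right side is Lipschitz near $\tau=y_1=y_2=0$. A non-example is the Hartogs triangle $\mathbb H=\{|z_1|<|z_2|<1\}\subset\mathbb C^2$ at the origin. If $\mathbb H$ were the region below a graph near $0$, with vertical unit vector $v$, then for small $s>0$ we would have $-sv\in\mathbb H$ and $sv\notin\mathbb H$; but $\mathbb H$ is invariant under $z\mapsto -z$. Chaumat and Chollet proved that for every $k\in\mathbb N$ and $0<\alpha<1$ the Dolbeault cohomology $H^{0,1}_{C^{k,\alpha}}(\mathbb H)$ with $C^{k,\alpha}(\overline{\mathbb H})$ coefficients vanishes, whereas $H^{0,1}(\overline{\mathbb H})$ is infinite dimensional. So the Lipschitz hypothesis in Theorem A cannot simply be dropped.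

The proof goes through Sobolev spaces. $W^m(\Omega)$, $m\in\mathbb N_0$, is the space of functions whose derivatives of order $\le m$ are in $L^2(\Omega)$; $W^m_{p,q}(\Omega)$ is the space of forms with such coefficients; $\mathcal O(\Omega)$ is the space of holomorphic functions. Two more theorems will be proved, the first on the way to Theorem A.

**Theorem B.** Let $\Omega$ be a bounded pseudoconvex domain with Lipschitz boundary.

1. For all $m\ge0$, $0\le p\le n$, $q\ge1$ there is a bounded linear operator $R_m:W^m_{p,q}(\Omega)\cap\ker\bar\partial\to W^m_{p,q-1}(\Omega)$ with $\bar\partial R_mf=f$.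
2. For all $m\ge0$, $\mathcal O(\Omega)\cap C^\infty(\overline\Omega)$ is dense in $\mathcal O(\Omega)\cap W^m(\Omega)$ in the $W^m$ norm.

**Theorem C.** For a bounded domain $\Omega\subset\mathbb C^n$ with Lipschitz boundary the following are equivalent: (i) $\Omega$ is pseudoconvex; (ii) $H^{p,q}(\overline\Omega)=0$ for all $0\le p\le n$, $q\ge1$; (iii) $H^{0,q}(\overline\Omega)=0$ for $1\le q\le n-1$.

We use the following known results.

* Hörmander's theorem (Acta Math. 113 (1965)): if $\Omega$ is bounded pseudoconvex, $\varphi=t|z|^2$ with $t>0$, and $f\in L^2_{(0,q)}(\Omega)$, $q\ge1$, $\bar\partial f=0$, there is $u$ with $\bar\partial u=f$ and $\int_\Omega|u|^2e^{-\varphi}\le\frac2t\int_\Omega|f|^2e^{-\varphi}$.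
* Stein's extension theorem (Singular Integrals, Ch. VI): for bounded Lipschitz $\Omega$ there is one linear operator extending $W^m(\Omega)\to W^m(\mathbb R^{2n})$ boundedly for every $m$. Hence $\bigcap_mW^m(\Omega)=C^\infty(\overline\Omega)$ (extend, then use Sobolev's embedding), and $C^\infty(\overline\Omega)$ is dense in $W^m(\Omega)$.
* The equivalence of "pseudoconvex" and "domain of holomorphy", and standard facts on harmonic functions and the Newton potential.

Two conventions. First, write a $(p,q)$-form as $f=\sum_Idz_I\wedge f_I$ with $(0,q)$-forms $f_I$; up to sign $\bar\partial$ acts on each $f_I$ separately. So we take $p=0$ from now on. Second, let $\iota_j$ be contraction with $d\bar z_j$, so that for $u=\sum_Ju_Jd\bar z_J$ we have $\iota_ju=\sum_Ku_{jK}d\bar z_K$, and let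
$$\bar\partial=\sum_kd\bar z_k\wedge\partial_{\bar z_k},\qquad \vartheta=-\sum_j\iota_j\,\partial_{z_j}.$$
With $|d\bar z_J|=1$, $\vartheta$ is the formal adjoint of $\bar\partial$ in unweighted $L^2$ (and $\vartheta=0$ on functions). Since $(d\bar z_k\wedge)\iota_j+\iota_j(d\bar z_k\wedge)$ is $1$ if $j=k$ and $0$ otherwise,
$$\bar\partial\vartheta+\vartheta\bar\partial=-\sum_j\partial_{z_j}\partial_{\bar z_j}=-\tfrac14\Delta\quad\text{coefficientwise.}\tag{1}$$

## Top degree, a spherical shell, and what is left to do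

Start with $q=n$; this includes everything when $n=1$. Let $f\in C^\infty_{0,n}(\overline\Omega)$, extend it to $\tilde f\in C^\infty_c(\mathbb C^n)$, and let $w=\Gamma*\tilde f$, where $\Gamma$ is the fundamental solution of $-\frac14\Delta$. By (1), $\tilde f=\bar\partial\vartheta w+\vartheta\bar\partial w$. But $\bar\partial w$ has degree $(0,n+1)$, so it is zero, and $u=\vartheta w$ solves $\bar\partial u=f$ on $\Omega$, smoothly up to the boundary. Neither pseudoconvexity nor boundary regularity was used. This is why (iii) in Theorem C stops at $q=n-1$.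

In lower degree the same computation gives $f=\bar\partial v+f'$ on $\Omega$ with $v=\vartheta w$ and $f'=\vartheta\bar\partial w$. Here $f'$ need not vanish, because $\tilde f$ need not be closed outside $\Omega$. But on $\Omega$ we have $\bar\partial f'=0$ and $\vartheta f'=0$, so by (1) the coefficients of $f'$ are harmonic. This reduction will be used below.

In degrees $1\le q\le n-1$ pseudoconvexity matters. Take the shell $\Omega=\{1<|z|<2\}\subset\mathbb C^2$ and
$$\beta=\frac{\bar z_1d\bar z_2-\bar z_2d\bar z_1}{|z|^4}.$$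
Since $\bar\partial|z|^{-4}=-2|z|^{-6}\sum_j z_jd\bar z_j$, we get $\bar\partial\beta=-2|z|^{-6}|z|^2d\bar z_1\wedge d\bar z_2+2|z|^{-4}d\bar z_1\wedge d\bar z_2=0$. If $\beta=\bar\partial u$ on $\Omega$, then $\beta\wedge dz_1\wedge dz_2=d(u\,dz_1\wedge dz_2)$ integrates to zero over $\{|z|=r\}$, $1<r<2$. But by Stokes in the ball this integral is $r^{-4}\int_{|z|<r}2\,d\bar z_1\wedge d\bar z_2\wedge dz_1\wedge dz_2\ne0$. So $H^{0,1}(\overline\Omega)\ne0$. This same form $\beta$ will come back in the proof of Theorem C.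

## Averaging along an inward flow, and a commutator that is bounded but not small

On a pseudoconvex $\Omega$, Hörmander's theorem gives an $L^2$ solution $u$ of $\bar\partial u=f$. The minimal one satisfies an elliptic system, so in the interior it is as regular as $f$. Quantitatively (Lemma 5 below), with $\delta$ essentially the distance to the boundary, $\delta^l\nabla^lu\in L^2(\Omega)$. At the boundary we know nothing about derivatives of $u$.

A remedy suggests itself: average $u$ along a flow coming from inside. On the half-line put $Jg(y)=\int_0^\infty e^{-\lambda s}g(y+s)\,ds$. For $g\ge0$ bounded with compact support in $(0,\infty)$ and $G(y)=\int_y^\infty g$, integration by parts gives $\|G\|^2=2\int_0^\infty yGg\,dy\le2\|G\|\,\|yg\|$. So $\|Jg\|_{L^2}\le\|G\|_{L^2}\le2\|yg\|_{L^2}$: this is Hardy's inequality, and it says that $J$ removes one factor of the distance to the boundary. Since $\nabla$ essentially commutes with $J$, a function with $\delta^l\nabla^lU\in L^2$ for $l\le N$ should satisfy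 $J^NU\in W^N$. So we should look for solutions of the form $J^NU$.

**A model case: convex domains.** Let $\Omega$ be bounded and convex with $0\in\Omega$. Let $X=\sum_j(z_j\partial_{z_j}+\bar z_j\partial_{\bar z_j})$ be the radial field, with flow $\Phi_sz=e^sz$, and $J_\lambda g(z)=\int_0^\infty e^{-\lambda s}g(e^{-s}z)\,ds$ coefficientwise. Since $\partial_{\bar z_k}\big(g(e^{-s}z)\big)=e^{-s}(\partial_{\bar z_k}g)(e^{-s}z)$, we have $\bar\partial J_\lambda=J_{\lambda+1}\bar\partial$, and $\bar\partial(X+\mu)=(X+\mu+1)\bar\partial$. Given a closed $f\in C^\infty_{0,q}(\overline\Omega)$, the form $F=(X+\lambda+1)^Nf$ is closed, and $J_{\lambda+1}^NF=f$. If $U$ is the minimal $L^2$ solution of $\bar\partial U=F$, then $\bar\partial J_\lambda^NU=J_{\lambda+1}^NF=f$, and for large $\lambda$ the Hardy inequality, in the form of Lemmas 2 and 3 below, gives $J_\lambda^NU\in W^N$. Those lemmas use only the property (2) of the flow. Here it holds: convexity gives, with $d$ the distance to the complement, $d(e^{-s}z)\ge e^{-s}d(z)+(1-e^{-s})d(0)$.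 Since $d\le M$ for some constant $M$, the right side is at least a fixed multiple of $d(z)+s$ if $s\le1$, and at least $(1-e^{-1})d(0)$ if $s\ge1$. (The field can be cut off away from $\overline\Omega$, as backward orbits stay in $\Omega$.)

**Where this stops.** The dilations are holomorphic. On a general Lipschitz domain we shall construct an inward field $X$ that is only smooth. With $J=(X+\lambda)^{-1}$,
$$\bar\partial Jg=J\big(\bar\partial g+[X,\bar\partial]Jg\big).$$
Setting $A=J^N$ and $f=AF$, the equation $\bar\partial AU=f$ becomes $\bar\partial U+KU=F$ with an error operator $K$ built from commutators composed with $J$'s. Hardy's inequality gives $\|KU\|\le C\|\delta\nabla U\|$, and for minimal solutions $\|\delta\nabla U\|$ is under control. So $K$ behaves like a bounded operator, and one would like to solve by a Neumann series. But bounded is not small, and enlarging $\lambda$ does not make it small. Check this in the half-plane $\{y>0\}$ with $\Phi_{-s}(x,y)=(x,y+s)$ and $u_\kappa=e^{i\kappa x-\kappa y}=e^{i\kappa z}$: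 here $J_\lambda u_\kappa=(\lambda+\kappa)^{-1}u_\kappa$, so
$$\partial_xJ_\lambda u_\kappa=\frac{i\kappa}{\lambda+\kappa}u_\kappa ,$$
which tends to $iu_\kappa$ as $\kappa\to\infty$, in the sense that the factor tends to $i$, for each fixed $\lambda$. A first-order operator composed with $J_\lambda$ has size about $1$ on such functions, for every $\lambda$. There is a second difficulty: $F=(X+\lambda)^Nf$ is no longer $\bar\partial$-closed, so $\bar\partial U=F$ cannot even be attempted directly.

The way past the first difficulty is to get the smallness from the solution operator and not from $K$. In $L^2(e^{-t|z|^2})$, Hörmander's solution operator has norm $O(t^{-1/2})$. So if the bounds for $K$ and the interior estimates hold with constants independent of $t$, taking $t$ large makes the Neumann series converge. The weight enters the interior estimate through terms of size $t$; to hide them we cut the distance function off at a height $1/\lambda_0$ with $\lambda_0\gg t$, so that $t\delta\le1$. The second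 difficulty is met by projecting onto closed forms and proving at the end, by the same smallness, that the projection error is zero. The rest of the notes carries this out.

## A flow that enters the domain

Let $d(z)=\mathrm{dist}(z,\mathbb C^n\setminus\Omega)$. It is 1-Lipschitz on $\mathbb C^n$ and positive exactly on $\Omega$. Throughout, $\Omega$ is bounded with Lipschitz boundary.

**Lemma 1.** There are a real vector field $X\in C_c^\infty(\mathbb C^n)$ with flow $\Phi_s$, and $c\in(0,1]$, $r_0>0$, such that for all $z\in\Omega$, $s\ge0$: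
$$\Phi_{-s}(z)\in\Omega,\qquad d(\Phi_{-s}z)\ge c\,\min(d(z)+s,\,r_0).\tag{2}$$

**Step 1: near one boundary point, a whole cone of directions points inward.** Let $p\in\partial\Omega$, in a chart where $\Omega$ is $y_{2n}<h(y')$ with $h$ $L$-Lipschitz, and let $v_p$ be the unit vector in the $y_{2n}$ direction. If $y_{2n}<h(y')$, $L|\eta'|+|\eta_{2n}|<1$ and $s\ge0$, then
$$h(y'-s\eta')\ge h(y')-sL|\eta'|>y_{2n}-sL|\eta'|\ge y_{2n}-s(1+\eta_{2n}).$$
Choose $\kappa_p\in(0,1)$ with $\kappa_p\le1/(1+L)$, and $r_p\in(0,1)$ such that the chart describes $\Omega$ in $B(p,3r_p)$. For $z\in\Omega\cap B(p,r_p)$, $|\eta|<\kappa_p$, $0\le s<r_p$, the point $z-s(v_p+\eta)$ lies in $B(p,3r_p)$, and hence in $\Omega$.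

**Step 2: gluing.** We want one smooth field. Cover $\partial\Omega$ by finitely many balls $B(p_j,r_j/2)$, with $r_j=r_{p_j}$ and so on, and take $0\le\chi_j\in C_c^\infty(B(p_j,r_j/2))$ with $\sum\chi_j\le1$ everywhere and $\sum\chi_j=1$ on $\{\mathrm{dist}(\cdot,\partial\Omega)<d_1\}$ for some $d_1>0$. Put $X=\sum\chi_jv_j$, $\kappa=\min\kappa_j$, $s_0=\frac14\min r_j$. If $z\in\Omega$, $d(z)<d_1$, $|\eta|<\kappa$ and $0\le s<s_0$, then
$$z-s(X(z)+\eta)=z-\sum_js\chi_j(z)(v_j+\eta)\in\Omega .$$
Indeed, perform the steps with $\chi_j(z)>0$ one after another. Since $|v_j+\eta|<2$ and $\sum\chi_j(z)=1$, all intermediate points stay within $2s<\frac12\min r_j$ of $z$, hence in $B(p_j,r_j)$ for each $j$ with $\chi_j(z)>0$. Each step has length parameter $s\chi_j(z)<r_j$, so Step 1 keeps the point in $\Omega$.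

**Step 3: a short move along $-X$ increases $d$ at a fixed rate.** Let $\ell$ be a Lipschitz constant of $X$, and choose $d_0>0$ with $2d_0\le d_1$, $\ell d_0\le\kappa/2$. Let $z\in\Omega$, $d(z)<d_0$, $|\zeta|<d(z)$. Then $z+\zeta\in\Omega$, $d(z+\zeta)<2d_0\le d_1$ and $|X(z+\zeta)-X(z)|\le\kappa/2$. For $|\eta'|<\kappa/2$ apply Step 2 at $z+\zeta$ with $\eta=X(z)-X(z+\zeta)+\eta'$, $|\eta|<\kappa$: we get $z+\zeta-s(X(z)+\eta')\in\Omega$ for $0\le s<s_0$. As $\zeta$ and $\eta'$ vary, the vectors $\zeta-s\eta'$ fill the open ball of radius $d(z)+\kappa s/2$. So $d(z-sX(z))\ge d(z)+\kappa s/2$. Now $|\Phi_{-s}z-z+sX(z)|\le C_0s^2$ with $C_0$ independent of $z$, and $d$ is 1-Lipschitz. So there is $s_1>0$ with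
$$d(\Phi_{-s}z)\ge d(z)+\kappa s/4\qquad(z\in\Omega,\ d(z)<d_0,\ 0\le s\le s_1).$$

**Step 4: all times.** Fix $z\in\Omega$ and put $e(s)=d(\Phi_{-s}z)$, a continuous function. By Step 3 applied at $\Phi_{-s}z$, whenever $0<e(s)<d_0$ we have $e(s+\sigma)\ge e(s)+\kappa\sigma/4$ for $0\le\sigma\le s_1$. Hence, starting from $e(0)=d(z)>0$, repeated steps give $e(s)\ge d(z)+\kappa s/4$ as long as $e$ has stayed below $d_0$. Once $e\ge d_0$ at some time, it stays $\ge d_0$. Otherwise, by continuity there are $\sigma<s_2\le\sigma+s_1$ with $e(\sigma)=d_0$ and $0<e<d_0$ on $(\sigma,s_2]$; then $e(s_2)\ge e(s)$ for $s\in(\sigma,s_2)$, and $s\downarrow\sigma$ gives $e(s_2)\ge d_0$, a contradiction. So $e(s)\ge\min(d(z)+\kappa s/4,d_0)$. With $c=\kappa/4$ and $r_0=d_0$ this implies (2). $\square$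

In the bidisc with the radial flow one sees (2) directly: $d(z)=1-\max|z_j|$ and $d(e^{-s}z)=d(z)+(1-e^{-s})(1-d(z))$.

Letting $z$ tend to the boundary in (2) we also see that for $s>0$ the set $\Phi_{-s}(\overline\Omega)$ is a compact subset of $\Omega$.

## Weights cut off at height $1/\lambda_0$, and a Hardy inequality along the flow

**Standing conventions.** Fix $N\ge1$. The parameters are $t\ge1$, $\lambda_0\ge C_1(1+t)$ and $\lambda,\lambda_1,\dots,\lambda_N\ge\lambda_0$, where $C_1$ is a sufficiently large constant depending only on $\Omega,X,N$. In particular $1/\lambda_0\le\min(r_0,1)$ and $t/\lambda_0\le1$. The letter $C$ denotes constants depending only on $\Omega,X,N,n$, never on $t,\lambda_0,\lambda,\lambda_i$. Put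
$$\delta=\min(d,1/\lambda_0),\quad \varphi=t|z|^2,\quad \|g\|_t^2=\int_\Omega|g|^2e^{-\varphi},\quad \|g\|_{(j)}=\sum_{i=0}^j\|\delta^i\nabla^ig\|_t .$$
Here $\nabla^i$ is the collection of all partial derivatives of order $i$. For $0\le j\le N+1$ let $Y_j=\{g\in W^j_{loc}(\Omega):\|g\|_{(j)}<\infty\}$, a Banach space, and let $L^2(\delta^{2i})=\{g:\delta^ig\in L^2(\Omega)\}$. Operators on functions act on forms coefficientwise. Two examples of membership: $C^\infty(\overline\Omega)\subset Y_j$ for all $j$; and in the half-plane picture, $y^{-1/4}$ near $y=0$ satisfies $y^i\,\partial_y^i(y^{-1/4})=c_i\,y^{-1/4}$, which is square integrable near $0$, so it meets the conditions of every $Y_j$ there, although its derivative is not in $L^2$.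

Note that $\delta\le1$, $t\delta\le1$ and $\delta$ is 1-Lipschitz. By (2) and $1/\lambda_0\le r_0$,
$$\delta(\Phi_{-s}z)\ge c\min(d(z)+s,1/\lambda_0)\ge c\,\delta(z)\qquad(z\in\Omega,\ s\ge 0).\tag{3}$$
For measurable $g\ge0$ and $\mu\ge\lambda_0$ set
$$Tg(z)=\int_0^\infty e^{-\lambda_0s/2}g(\Phi_{-s}z)\,ds,\qquad T'_\mu g(z)=\mu\int_0^\infty e^{-\mu s/2}g(\Phi_{-s}z)\,ds ,$$
so that $\lambda_0T=T'_{\lambda_0}$.

**Lemma 2 (Hardy).** (a) For $0\le i\le N$: $\|\delta^iTg\|_t\le C\|\delta^{i+1}g\|_t$. Hence $\|\delta^iT^ag\|_t\le C\|\delta^{i+a}g\|_t$ for $i+a\le N+1$. (b) For $0\le i\le N+1$ and $\mu\ge\lambda_0$: $\|\delta^iT'_\mu g\|_t\le C\|\delta^ig\|_t$. In particular $\|\delta^iTg\|_t\le C\|\delta^ig\|_t$.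

**Step 1 of (a): absorb the weight.** Let $\tilde g=e^{-\varphi/2}g$, $C_X=\sup|\mathrm{div}X|$, $C_2=\sup|z||X(z)|$. Since $|\varphi(\Phi_{-s}z)-\varphi(z)|\le2C_2ts$,
$$e^{-\varphi(z)/2}Tg(z)\le\int_0^\infty e^{-\nu s}\tilde g(\Phi_{-s}z)\,ds,\qquad \nu=\tfrac{\lambda_0}2-C_2t\ge\tfrac{\lambda_0}4+C_X,$$
the last inequality for $C_1$ large. So $t$ has disappeared from the estimate.

**Step 2: Cauchy–Schwarz with a well-chosen power.** Let $D=D(z,s)=\min(d(z)+s,1/\lambda_0)$. Then
$$\int_0^\infty e^{-\nu s}D^{-3/2}ds\le\int_0^\infty(d(z)+s)^{-3/2}ds+\lambda_0^{3/2}\nu^{-1}\le2d(z)^{-1/2}+4\lambda_0^{1/2}\le6\,\delta(z)^{-1/2}.$$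
Cauchy–Schwarz gives
$$\|\delta^iTg\|_t^2\le6\int_0^\infty e^{-\nu s}\int_\Omega\delta(z)^{2i-\frac12}D^{\frac32}\,\tilde g(\Phi_{-s}z)^2\,dz\,ds .$$

**Step 3: change variables.** We substitute $z=\Phi_sw$; then $w\in\Phi_{-s}(\Omega)\subset\Omega$, and the Jacobian is $\le e^{C_Xs}$. By (3), $D(z,s)\le c^{-1}\delta(w)$ and $\delta(z)\le c^{-1}\delta(w)$. Use these for $D^{3/2}$ and $\delta(z)^{2i}$ but keep $\delta(z)^{-1/2}$. Since $\nu-C_X\ge\lambda_0/4$,
$$\|\delta^iTg\|_t^2\le C\int_\Omega\tilde g(w)^2\delta(w)^{2i+\frac32}\,I(w)\,dw,\qquad I(w)=\int_0^{s^*(w)}e^{-\lambda_0s/4}\delta(\Phi_sw)^{-\frac12}ds,$$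
where $\{s\ge0:\Phi_sw\in\Omega\}=[0,s^*(w))$, $s^*\le\infty$. This set is an interval because, by (2), $\Phi_sw\in\Omega$ forces $\Phi_{s'}w\in\Omega$ for $0\le s'\le s$.

**Step 4: $I(w)\le C\delta(w)^{1/2}$.** Apply (3) at the point $\Phi_{s'}w$, flowing back by $s'-s$, and let $s'\uparrow s^*$:
$$\delta(\Phi_sw)\ge c\min(s^*-s,1/\lambda_0)\qquad(0\le s<s^*).$$
So $\delta(\Phi_sw)^{-1/2}\le C\big((s^*-s)^{-1/2}+\lambda_0^{1/2}\big)$ (first term absent if $s^*=\infty$). If $s^*\le1/\lambda_0$, then $I\le C\big(2(s^*)^{1/2}+\lambda_0^{1/2}s^*\big)\le C(s^*)^{1/2}$. If $s^*>1/\lambda_0$, split the first term at $s=s^*-1/\lambda_0$: the part near $s^*$ contributes at most $2\lambda_0^{-1/2}$, the other part at most $\lambda_0^{1/2}\cdot4/\lambda_0$, and the second term at most $\lambda_0^{1/2}\cdot 4/\lambda_0$. In both cases $I\le C\min(s^*,1/\lambda_0)^{1/2}\le C\delta(w)^{1/2}$, by the displayed lower bound at $s=0$. Hence $\|\delta^iTg\|_t^2\le C\int\tilde g^2\delta^{2i+2}=C\|\delta^{i+1}g\|_t^2$. The second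 statement of (a) follows by iteration.

**Proof of (b).** Changing variables, $\|g\circ\Phi_{-s}\|_t\le e^{C(1+t)s}\|g\|_t$, because $\Phi_{-s}(\Omega)\subset\Omega$. By (3), $\delta(z)^i\le c^{-i}\delta(\Phi_{-s}z)^i$. Minkowski's inequality gives
$$\|\delta^iT'_\mu g\|_t\le c^{-i}\mu\int_0^\infty e^{-\mu s/2}e^{C(1+t)s}ds\,\|\delta^ig\|_t\le C\|\delta^ig\|_t,$$
since $\mu\ge C_1(1+t)$ makes the exponent at most $-\mu s/4$. Finally $T=\lambda_0^{-1}T'_{\lambda_0}$ and $\lambda_0\ge1$. $\square$

## The resolvents $J_\lambda=(X+\lambda)^{-1}$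

For $g\in L^2(\delta^{2i})$, $0\le i\le N+1$, let $J_\lambda g(z)=\int_0^\infty e^{-\lambda s}g(\Phi_{-s}z)\,ds$. Since $|J_\lambda g|\le T|g|$, Lemma 2 shows that $J_\lambda$ is bounded on $L^2(\delta^{2i})$ for $i\le N+1$ and maps $L^2(\delta^{2i+2})$ to $L^2(\delta^{2i})$ for $i\le N$. By Fubini the $J_\lambda$ commute with each other.

**Lemma 3.**

1. $(X+\lambda)J_\lambda g=g$ in $\mathcal D'(\Omega)$ for $g\in L^2(\delta^{2i})$. In particular $J_\lambda$ is injective on $L^2(\delta^{2i})$.
2. If $g,h\in L^2(\delta^{2i})$ and $(X+\lambda)g=h$ in $\mathcal D'(\Omega)$, then $g=J_\lambda h$.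
3. If $g\in W^l_{loc}(\Omega)\cap L^2(\delta^{2i})$, $1\le l\le N+1$, then $J_\lambda g\in W^l_{loc}$ and $|\nabla^lJ_\lambda g|\le C\sum_{l'=1}^lT|\nabla^{l'}g|$. For $\mu\ge\lambda_0$, $|\nabla^l(\mu J_\mu g)|\le C\sum_{l'=1}^lT'_\mu|\nabla^{l'}g|$.
4. If $P$ is a differential operator of order $\le1$ with coefficients smooth on $\mathbb C^n$ and $g\in L^2(\Omega)$, $\nabla g\in L^2(\delta^2)$, then $PJ_\lambda g=J_\lambda\big(Pg+[X,P]J_\lambda g\big)$, and $J_\lambda g\in W^1(\Omega)$.

**Preparation: transporting test functions.** For $\psi\in C_c^\infty(\Omega)$ and $s\ge0$ put $\psi_s=(\psi\circ\Phi_s)\det D\Phi_s$, so that $\langle g\circ\Phi_{-s},\psi\rangle=\langle g,\psi_s\rangle$ for the bilinear pairing. The support of $\psi_s$ is $\Phi_{-s}(\mathrm{supp}\,\psi)$, and by (2) it stays in the fixed compact set $L=\{d\ge c\min(\min_{\mathrm{supp}\,\psi}d,\,r_0)\}$. Moreover $\|\psi_s\|_{L^2}\le e^{C_Xs}\|\psi\|_{L^2}$. Let $X^T\psi=-\mathrm{div}(\psi X)$ be the transpose of $X$. Differentiating $\langle g\circ\Phi_{-s},\psi\rangle$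 for smooth $g$, and using $\frac{d}{ds}(g\circ\Phi_{-s})=-(Xg)\circ\Phi_{-s}=-X(g\circ\Phi_{-s})$, we obtain $\partial_s\psi_s=-X^T\psi_s=-(X^T\psi)_s$.

**Proof of (1).** By Fubini and the preparation,
$$\langle J_\lambda g,(X^T+\lambda)\psi\rangle=\int_0^\infty e^{-\lambda s}\langle g,(X^T+\lambda)\psi_s\rangle ds=-\int_0^\infty\frac{d}{ds}\big(e^{-\lambda s}\langle g,\psi_s\rangle\big)ds=\langle g,\psi\rangle,$$
because $|\langle g,\psi_s\rangle|\le e^{C_Xs}\|g\|_{L^2(L)}\|\psi\|_{L^2}$ and $\lambda>C_X$.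

**Proof of (2).** We show that the difference vanishes since otherwise it would grow too fast along the flow. The function $\eta=g-J_\lambda h\in L^2(\delta^{2i})$ satisfies $X\eta=-\lambda\eta$, by (1). So $\frac{d}{ds}\langle\eta,\psi_s\rangle=-\langle X\eta,\psi_s\rangle=\lambda\langle\eta,\psi_s\rangle$, hence $\langle\eta,\psi_s\rangle=e^{\lambda s}\langle\eta,\psi\rangle$. But $|\langle\eta,\psi_s\rangle|\le e^{C_Xs}\|\eta\|_{L^2(L)}\|\psi\|_{L^2}$ and $\lambda>C_X$. So $\langle\eta,\psi\rangle=0$ for all $\psi$.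

**Proof of (3).** Differentiating the flow equation in $z$ and using Gronwall's inequality, inductively in $k$, gives $|\nabla^k\Phi_{-s}|\le C_ke^{C_ks}$ for $k\ge1$. In the chain rule for $\nabla^l(g\circ\Phi_{-s})$ with $l\ge1$, every term contains at least one derivative of $g$, so
$$|\nabla^l(g\circ\Phi_{-s})|\le Ce^{Cs}\sum_{1\le l'\le l}|\nabla^{l'}g|\circ\Phi_{-s}.$$
Integrate against $e^{-\lambda s}ds$, respectively $\mu e^{-\mu s}ds$; for $C_1$ large $\lambda_0/2$ exceeds the exponent $C$, which leaves $e^{-\lambda_0s/2}$, respectively $\mu e^{-\mu s/2}$. The integral converges in $W^l$ of every compact subset of $\Omega$, because by (2) the backward flow keeps compact sets in a fixed compact subset of $\Omega$.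

**Proof of (4).** Let $w=J_\lambda g\in L^2$. By (3) and Lemma 2(a) with $i=0$, $\|\nabla w\|_t\le C\|\delta\nabla g\|_t$, so $w\in W^1(\Omega)$. By (1), $(X+\lambda)Pw=P(X+\lambda)w+[X,P]w=Pg+[X,P]w$. The commutator has order $\le1$, so the right side is in $L^2(\delta^2)$; and $Pw\in L^2\subset L^2(\delta^2)$. Apply (2) with $i=1$. $\square$

## Conjugating $\bar\partial$

Let $A=\gamma J_{\lambda_1}\cdots J_{\lambda_N}$ with a constant $\gamma>0$, $J_S=\prod_{i\in S}J_{\lambda_i}$ for $S\subset\{1,\dots,N\}$, and $\bar\partial^{(k)}=(\mathrm{ad}_X)^k\bar\partial$. Since $\bar\partial=\sum d\bar z_k\wedge\partial_{\bar z_k}$ and $X$ acts coefficientwise, $[X,\bar\partial]=\sum d\bar z_k\wedge[X,\partial_{\bar z_k}]$, and a bracket of vector fields is a vector field. So for $k\ge1$, $\bar\partial^{(k)}$ is first order with $C_c^\infty$ coefficients and has no zeroth order term. For the radial field (before cutting off) $\bar\partial^{(1)}=-\bar\partial$. Define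
$$Kg=\sum_{\emptyset\ne S\subset\{1,\dots,N\}}\bar\partial^{(|S|)}J_Sg.\tag{4}$$

**Lemma 4.** (a) If $g\in Y_1$ then $\bar\partial Ag=A(\bar\partial g+Kg)$. (b) For $0\le j\le N$ and $g\in Y_{j+1}$: $Kg\in W^j_{loc}$ and $\|Kg\|_{(j)}\le C\sum_{l=1}^{j+1}\|\delta^l\nabla^lg\|_t$.

**Proof of (a): move the $J$'s to the left one at a time.** Take $\gamma=1$. For $P$ of order $\le1$ with coefficients smooth on $\mathbb C^n$ put $P^{(k)}=(\mathrm{ad}_X)^kP$. We show, by induction on the number of factors in $A$, that $PAg=A\sum_SP^{(|S|)}J_Sg$, the sum over all $S$ including $\emptyset$. With no factors this is $Pg=Pg$. Now let $A=J_{\lambda_1}A'$. Lemma 3(4), applied to $A'g$, and commutativity give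
$$PJ_{\lambda_1}A'g=J_{\lambda_1}\big(PA'g+P^{(1)}A'J_{\lambda_1}g\big).$$
By the induction hypothesis for $(P,g)$, $PA'g=A'\sum_{S'}P^{(|S'|)}J_{S'}g$ over $S'\subset\{2,\dots,N\}$. By the hypothesis for $(P^{(1)},J_{\lambda_1}g)$, $P^{(1)}A'J_{\lambda_1}g=A'\sum_{S'}P^{(|S'|+1)}J_{S'\cup\{1\}}g$. Together these are the terms with $1\notin S$ and $1\in S$. All functions to which a $P^{(k)}$ is applied lie in $\{g\in L^2:\nabla g\in L^2(\delta^2)\}=Y_1$, which the $J$'s preserve by Lemma 3(4); all arguments of the outer $J$'s lie in $L^2(\delta^2)$. Take $P=\bar\partial$.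

**Proof of (b): use one Hardy gain.** By Lemma 3(3), used $|S|$ times, $J_Sg\in W^{j+1}_{loc}$, and for $0\le i\le j$
$$|\nabla^iKg|\le C\sum_S\sum_{1\le l\le i+1}|\nabla^lJ_Sg|\le C\sum_S\sum_{1\le l\le i+1}T^{|S|}|\nabla^lg|;$$
$l\ge1$ because $\bar\partial^{(k)}$ has no zeroth order term. As $|S|\ge1$, apply Lemma 2(b) to the $|S|-1$ outer factors $T$ and Lemma 2(a) to the innermost:
$$\|\delta^iT^{|S|}|\nabla^lg|\|_t\le C\|\delta^iT|\nabla^lg|\|_t\le C\|\delta^{i+1}\nabla^lg\|_t\le C\|\delta^l\nabla^lg\|_t,$$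
since $\delta\le1$ and $l\le i+1$. $\square$

## An interior estimate that does not see $t$

Let $\vartheta_\varphi$ be the formal adjoint of $\bar\partial$ in $L^2(e^{-\varphi})$. Since the adjoint of $\partial_{\bar z_j}$ there is $-\partial_{z_j}+t\bar z_j$, we have $\vartheta_\varphi u=\vartheta u+t\sum_K\sum_j\bar z_ju_{jK}d\bar z_K$, and $\vartheta_\varphi=0$ on functions.

**Lemma 5.** Let $0\le j\le N$ and $U\in L^2_{(0,r)}(\Omega)$ with $\bar\partial U,\vartheta_\varphi U\in W^j_{loc}$. Then $U\in W^{j+1}_{loc}$ and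
$$\sum_{l\le j+1}\|\delta^l\nabla^lU\|_t\le C\Big(\|U\|_t+\sum_{i\le j}\|\delta^{i+1}\nabla^i\bar\partial U\|_t+\sum_{i\le j}\|\delta^{i+1}\nabla^i\vartheta_\varphi U\|_t\Big).$$

**Step 1: the basic identity on $\mathbb C^n$.** If $V$ is an $L^2$ form on $\mathbb C^n$ with compact support and $\bar\partial V,\vartheta V\in L^2$, then $V\in W^1$ and $\|\nabla V\|^2=4(\|\bar\partial V\|^2+\|\vartheta V\|^2)$. For $V\in C_c^\infty$, (1) gives $\|\bar\partial V\|^2+\|\vartheta V\|^2=\langle(\vartheta\bar\partial+\bar\partial\vartheta)V,V\rangle=\frac14\|\nabla V\|^2$. In general mollify: $\bar\partial$ and $\vartheta$ have constant coefficients, so $\bar\partial V_\varepsilon\to\bar\partial V$ and $\vartheta V_\varepsilon\to\vartheta V$ in $L^2$. The identity for $V_\varepsilon-V_{\varepsilon'}$ makes $\nabla V_\varepsilon$ a Cauchy family, and its limit is $\nabla V$.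

**Step 2: the estimate on the unit ball.** Let $B_r=\{|x|<r\}\subset\mathbb C^n$, let $b_1,\dots,b_n\in C^\infty(B_1)$ satisfy $|\nabla^ib_k|\le M$ for $i\le N$, and put $bV=\sum_K\sum_kb_kV_{kK}d\bar z_K$. If $V\in L^2(B_1)$ and $f:=\bar\partial V$, $g:=\vartheta V+bV$ are in $W^j(B_1)$, then
$$\|V\|_{W^{j+1}(B_{1/2})}\le C_M\big(\|V\|_{L^2(B_1)}+\|f\|_{W^j(B_1)}+\|g\|_{W^j(B_1)}\big).$$
We gain one derivative at a time on shrinking balls. Let $1=\rho_0>\rho_1>\dots>\rho_{j+1}=\frac12$, and suppose for some $k\le j$ that $V\in W^k(B_{\rho_k})$ with norm bounded by the right side; this holds for $k=0$. Let $\chi\in C_c^\infty(B_{\rho_k})$, $\chi=1$ on $B_{\rho_{k+1}}$, and $|\alpha|\le k$. Then $\chi D^\alpha V\in L^2$ has compact support, and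
$$\bar\partial(\chi D^\alpha V)=\chi D^\alpha f+[\bar\partial,\chi]D^\alpha V,\qquad\vartheta(\chi D^\alpha V)=\chi D^\alpha(g-bV)+[\vartheta,\chi]D^\alpha V$$
are in $L^2$ with norm at most $C_M(\|f\|_{W^k(B_1)}+\|g\|_{W^k(B_1)}+\|V\|_{W^k(B_{\rho_k})})$, as the commutators are multiplications by derivatives of $\chi$. By Step 1, $V\in W^{k+1}(B_{\rho_{k+1}})$ with the required bound.

**Step 3: rescale to balls of radius $\delta(z)/2$.** Let $z\in\Omega$, $\rho=\delta(z)/2$; the closed ball $\overline{B(z,\rho)}$ lies in $\Omega$. Apply Step 2 to $V(x)=U(z+\rho x)$ (coefficientwise) and $b_k(x)=\rho t\,\overline{(z+\rho x)_k}$. Here the cut-off of $\delta$ pays: $\rho t\le1$ and $\rho\le1$, so $b_k$ and its derivatives are bounded by $C$, independently of $t$. We have $\bar\partial V=\rho(\bar\partial U)(z+\rho x)$ and $\vartheta V+bV=\rho(\vartheta_\varphi U)(z+\rho x)$. Each derivative in $x$ produces a factor $\rho$. So $U\in W^{j+1}$ near $z$ and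
$$\sum_{l\le j+1}\rho^{2l}\|\nabla^lU\|^2_{L^2(B(z,\rho/2))}\le C\Big(\|U\|^2_{L^2(B(z,\rho))}+\sum_{i\le j}\rho^{2i+2}\|\nabla^i(\bar\partial U,\vartheta_\varphi U)\|^2_{L^2(B(z,\rho))}\Big).$$

**Step 4: average over $z$.** On $B(z,\rho)$ we have $\frac12\delta(z)\le\delta\le\frac32\delta(z)$, and $\varphi$ oscillates by at most $Ct\rho\le C$. So we may replace $\rho$ by $\delta(w)$ and $e^{-\varphi(z)}$ by $e^{-\varphi(w)}$ at the integration variable $w$, up to constants. Multiply by $e^{-\varphi(z)}\delta(z)^{-2n}$, integrate over $z\in\Omega$ and use Fubini. On the left, $w$ receives the factor $\int_{\{|z-w|<\delta(z)/4\}}\delta(z)^{-2n}dz$. The set contains $B(w,\delta(w)/8)$, since there $\delta(z)/4\ge\frac7{32}\delta(w)>\frac18\delta(w)$, and $\delta(z)\le\frac98\delta(w)$ on that ball; so the factor is bounded below. On the right, $w$ receives $\int_{\{|z-w|<\delta(z)/2\}}\delta(z)^{-2n}dz$. On this set $\delta(z)\le\delta(w)+\delta(z)/2$, so $\delta(z)\le2\delta(w)$ and $|z-w|<\delta(w)$; also $\delta(w)\le\frac32\delta(z)$.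 So the factor is bounded above. This is the claim. $\square$

The same averaging, without weight, applied to the interior estimate $\rho^i\|\nabla^ih\|_{L^2(B(z,\rho/2))}\le C_i\|h\|_{L^2(B(z,\rho))}$ for harmonic $h$, gives for harmonic $h\in L^2(\Omega)$
$$\|\delta^i\nabla^ih\|_{L^2(\Omega)}\le C_i\|h\|_{L^2(\Omega)}\qquad(i\ge0).\tag{5}$$

**Projection and minimal solutions.** Now let $\Omega$ be pseudoconvex. Let $Z_q=\ker\bar\partial\subset L^2_{(0,q)}(\Omega,e^{-\varphi})$, a closed subspace, and let $\Pi$ be the orthogonal projection onto $Z_q$. For $q\ge1$ let $QG$ be the solution of minimal norm of $\bar\partial(QG)=\Pi G$. It depends linearly on $G$, and by Hörmander's theorem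
$$\|QG\|_t\le\sqrt{2/t}\,\|G\|_t,\qquad QG\perp Z_{q-1}.\tag{6}$$
A form orthogonal to $Z_r$ is annihilated by $\vartheta_\varphi$, because $\bar\partial\psi\in Z_r$ for every test form $\psi$ of degree $(0,r-1)$ (and $\vartheta_\varphi=0$ if $r=0$). So $\vartheta_\varphi QG=0$ and $\vartheta_\varphi(G-\Pi G)=0$.

## The conjugated equation and its Neumann series

**Proposition 6.** Let $\Omega$ be pseudoconvex. For each $N\ge1$ one can fix $t=t_N$, $\lambda_0=\lambda_0(N)$ such that for all $\lambda_1,\dots,\lambda_N\ge\lambda_0$, $\gamma>0$ and $A=\gamma J_{\lambda_1}\cdots J_{\lambda_N}$ the following holds. If $q\ge1$, $F\in Y_N$ is a $(0,q)$-form and $f=AF$ satisfies $\bar\partial f=0$, there is $U\in Y_{N+1}$ of degree $(0,q-1)$, depending linearly on $F$, with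
$$\bar\partial(AU)=f,\qquad\|U\|_{(N+1)}\le C\|F\|_{(N)},$$
with $C$ independent of $\lambda_1,\dots,\lambda_N,\gamma$.

**Step 1: $\Pi$ is bounded on $Y_j$, $0\le j\le N$.** This is clear for $j=0$. For $j\ge1$ use Lemma 5 with $j-1$ in place of $j$ on $\Pi G$: here $\bar\partial\Pi G=0$ and $\vartheta_\varphi\Pi G=\vartheta_\varphi G$. For $i\le j-1$,
$$\delta^{i+1}|\nabla^i\vartheta_\varphi G|\le C\delta^{i+1}|\nabla^{i+1}G|+Ct\delta^{i+1}\sum_{l\le i}|\nabla^lG|\le C\sum_{l\le i+1}\delta^l|\nabla^lG|,$$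
as $t\delta\le1$ and $\delta\le1$. So $\|\Pi G\|_{(j)}\le C\|G\|_{(j)}$.

**Step 2: $Q$ is small into $Y_{j+1}$.** Apply Lemma 5 to $U=QG$, $G\in Y_j$, with $\bar\partial U=\Pi G$ and $\vartheta_\varphi U=0$. Since $\delta\le\lambda_0^{-1}$, Step 1 and (6) give
$$\sum_{l\le j+1}\|\delta^l\nabla^lU\|_t\le C\big(\|U\|_t+\lambda_0^{-1}\|\Pi G\|_{(j)}\big)\le C\big(t^{-1/2}+\lambda_0^{-1}\big)\|G\|_{(j)}.\tag{7}$$

**Step 3: the contraction.** We look for $U=QG$ with $\Pi G+KQG$ as close to $F$ as possible, and try $G+KQG=F$. By Lemma 4(b) and (7) with $j=N$, $\|KQG\|_{(N)}\le C(t^{-1/2}+\lambda_0^{-1})\|G\|_{(N)}$. The constant does not depend on $t,\lambda_0,\lambda_i,\gamma$, so we may choose first $t$ large and then $\lambda_0\ge C_1(1+t)$ large, and get $\|KQ\|_{Y_N\to Y_N}\le\frac12$. Let $G=(I+KQ)^{-1}F\in Y_N$, so $\|G\|_{(N)}\le2\|F\|_{(N)}$, and $U=QG$. By (7), $U\in Y_{N+1}$ with the stated bound, and $U$ is linear in $F$.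

**Step 4: what this solves.** Put $E=G-\Pi G\in Y_N\subset Y_1$. By Lemma 4(a),
$$\bar\partial AU=A(\Pi G+KQG)=A(\Pi G+F-G)=f-AE .$$
It remains to show $E=0$. If $q=n$, every $(0,n)$-form is closed, so $\Pi=I$ and $E=0$. Let $q<n$.

**Step 5: $E$ satisfies an equation of its own.** Since $\bar\partial f=0$, $0=\bar\partial AE=A(\bar\partial E+KE)$ by Lemma 4(a), where $\bar\partial E+KE\in L^2(\delta^2)$. By injectivity of the $J$'s (Lemma 3(1)), $\bar\partial E=-KE$, which is in $L^2$ by Lemma 4(b) with $j=0$. That lemma and Lemma 5 with $j=0$ and $\vartheta_\varphi E=0$ give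
$$\|\bar\partial E\|_t=\|KE\|_t\le C\|\delta\nabla E\|_t\le C\big(\|E\|_t+\lambda_0^{-1}\|\bar\partial E\|_t\big),$$
so $\|\bar\partial E\|_t\le2C\|E\|_t$ for $\lambda_0\ge2C$.

**Step 6: the large weight kills $E$.** The form $\bar\partial E$ is in $Z_{q+1}$, so $\bar\partial(Q\bar\partial E)=\bar\partial E$ and $E-Q\bar\partial E\in Z_q$. Both $E$ and $Q\bar\partial E$ are orthogonal to $Z_q$. Hence $E=Q\bar\partial E$, and by (6) $\|E\|_t\le\sqrt{2/t}\,2C\|E\|_t$. If $t>8C^2$, which we include in the choice of $t$, this forces $E=0$. $\square$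

From now on, in the proofs of Theorems B and A, $\Omega$ is pseudoconvex and $t=t_N$, $\lambda_0=\lambda_0(N)$ are fixed for each $N$. Constants may depend on them, but not on the parameters $\mu$ and $s$ below unless stated; $\|\cdot\|_t$ is equivalent to the $L^2$ norm.

**Corollary 7.** (a) In Proposition 6 with $A=J_{\lambda_0}^N$: $\|AU\|_{W^N(\Omega)}\le C\|F\|_{(N)}$. (b) Let $N=m+1$, $m\ge0$, $A=\mu J_{\lambda_0}^mJ_\mu$, $\mu\ge\lambda_0$. Then $AU\in W^{m+1}(\Omega)$ and $\|AU\|_{W^m(\Omega)}\le C\|F\|_{(m+1)}$ with $C$ independent of $\mu$.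

**Proof.** We trade the $N$ powers of $\delta$ for the $N$ factors $J$. By Lemma 3(3), for $1\le i\le N$, $|\nabla^iAU|\le C\sum_{1\le l\le i}T^N|\nabla^lU|$, with an extra factor $\mu$ in case (b). By Lemma 2(a), $\|T^N|\nabla^lU|\|_t\le C\|\delta^N\nabla^lU\|_t\le C\|\delta^l\nabla^lU\|_t$ for $l\le N$. For $i=0$ use that the $J$'s are bounded on $L^2$. With $\|U\|_{(N+1)}\le C\|F\|_{(N)}$ this proves (a), and $AU\in W^{m+1}$ in (b).

For the bound uniform in $\mu$ we use only the $m$ factors $J_{\lambda_0}$ for the trade, and treat $\mu J_\mu$ as a bounded operator. For $1\le i\le m$, Lemma 3(3) gives $|\nabla^iAU|\le C\sum_{1\le l\le i}T^mT'_\mu|\nabla^lU|$. With $g=|\nabla^lU|$, $l\le m$, Lemma 2 gives $\|T^mT'_\mu g\|_t\le C\|\delta^mT'_\mu g\|_t\le C\|\delta^mg\|_t\le C\|\delta^l\nabla^lU\|_t$. For $i=0$, $|AU|\le T^mT'_\mu|U|$ and Lemma 2(b) applies. $\square$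

## Sobolev solution operators: Theorem B(1)

For $m=0$ take for $R_0f$ the minimal solution from Hörmander's theorem, with $t=1$ say. Let $m\ge1$ and $f\in W^m_{(0,q)}(\Omega)$, $\bar\partial f=0$.

**Step 1: reduce to harmonic coefficients.** Let $\tilde f\in W^m(\mathbb C^n)$ be Stein's extension times a fixed cutoff, and put
$$v=\vartheta(\Gamma*\tilde f)\in W^{m+1}(\Omega),\qquad f'=\vartheta\bar\partial(\Gamma*\tilde f)\in W^m(\Omega),$$
with norms bounded by $C\|f\|_{W^m}$, since $\Gamma*$ gains two derivatives locally. By (1), $\tilde f=\bar\partial v+f'$. On $\Omega$ this gives $f=\bar\partial v+f'$, $\bar\partial f'=0$; and $\vartheta f'=0$ because $\vartheta^2=0$. So $f'$ has harmonic coefficients. By (5) applied to $\nabla^af'$, $\|\delta^i\nabla^{i+a}f'\|_{L^2}\le C\|f'\|_{W^m}$ for $a\le m$, $0\le i\le m$.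

**Step 2: write $f'=AF$ with $F\in Y_m$.** Take $N=m$, $A=J_{\lambda_0}^m$, $F=(X+\lambda_0)^mf'$. In $\delta^i\nabla^iF$ there appear $\delta^i\nabla^lf'$ with $l\le i+m$. If $l\le m$ this is in $L^2$ as $f'\in W^m$; if $l=m+i'$ with $i'\le i$, then $\delta^i\le\delta^{i'}$ and Step 1 applies. So $\|F\|_{(m)}\le C\|f'\|_{W^m}$. Since $(X+\lambda_0)^kf'\in L^2$ for $k\le m$, Lemma 3(2), applied $m$ times, gives $AF=f'$.

**Step 3: solve.** Proposition 6 and Corollary 7(a) give $u'=AU\in W^m$ with $\bar\partial u'=f'$ and $\|u'\|_{W^m}\le C\|f'\|_{W^m}\le C\|f\|_{W^m}$. Put $R_mf=v+u'$. Then $\bar\partial R_mf=f$, and everything is linear in $f$. $\square$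

## Approximating holomorphic functions: Theorem B(2)

On a convex domain containing $0$ there is nothing to do: $h(e^{-s}z)$ is holomorphic near $\overline\Omega$ and tends to $h$ in $W^m$. In general $h\circ\Phi_{-s}$ is smooth up to the boundary but not holomorphic, and we must correct it by a small term.

**Claim.** Given $h\in\mathcal O(\Omega)\cap W^m(\Omega)$, $m\ge0$, and $\varepsilon>0$, there is $h'\in\mathcal O(\Omega)\cap W^{m+1}(\Omega)$ with $\|h-h'\|_{W^m}<\varepsilon$.

**Step 1: push inward.** For $0<s\le1$ let $h_s=h\circ\Phi_{-s}$. As $\Phi_{-s}(\overline\Omega)$ is a compact subset of $\Omega$, $h_s\in C^\infty(\overline\Omega)$. The maps $g\mapsto g\circ\Phi_{-s}$ are uniformly bounded on $W^m(\Omega)$, by the chain rule and $\Phi_{-s}(\Omega)\subset\Omega$, and converge to the identity on the dense subspace $C^\infty(\overline\Omega)$. So $h_s\to h$ in $W^m(\Omega)$. Since $h$ is holomorphic, the error is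
$$g_s=\bar\partial h_s=\sum_k(\partial_kh)\circ\Phi_{-s}\ \bar\partial\Phi^k_{-s},\qquad\bar\partial\Phi^k_{-s}=O(s)\text{ in }C^\infty(\overline\Omega),$$
the latter because $\Phi_0^k=z_k$ and $\bar\partial z_k=0$.

**Step 2: the error is small in the norm that Proposition 6 needs.** With $N=m+1$ we show
$$\|(X+\lambda_0)^mg_s\|_{(m+1)}\to0\quad(s\to0).\tag{8}$$
Counting derivatives, the left side is at most $C\,s\sum_{i\le m+1}\sum_{1\le l\le i+m+1}\|\delta^i\,(|\nabla^lh|\circ\Phi_{-s})\|_{L^2}$. For $l\le i+m$, by (3) and a change of variables, $\|\delta^i(|\nabla^lh|\circ\Phi_{-s})\|\le C\|\delta^i\nabla^lh\|$. This is at most $C\|h\|_{W^m}$: trivially if $l\le m$, and if $l=m+i'$, $i'\le i$, by $\delta^i\le\delta^{i'}$ and (5) applied to $\nabla^mh$. These terms contribute $O(s)$.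

The terms $l=i+m+1$ have one derivative too many, and here the factor $s$ must compensate one power of $\delta$. By (3), $\delta\ge c\min(s,1/\lambda_0)$ on $\Phi_{-s}(\Omega)$. So the square of such a term, including the factor $s$, is at most
$$C\int_{\{\delta\ge c\min(s,1/\lambda_0)\}}\Big(\frac s\delta\Big)^2\big|\delta^{i+1}\nabla^{i+1+m}h\big|^2 .$$
On the domain of integration $s/\delta\le C$, and $s/\delta\to0$ at each fixed point. Also $\delta^{i+1}\nabla^{i+1+m}h\in L^2$ by (5) applied to $\nabla^mh$. Dominated convergence gives (8). Note that this has no rate depending only on $\|h\|_{W^m}$; none is needed.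

**Step 3: correct.** We need a correction in $W^{m+1}$ that is small in $W^m$, so we use one more resolvent, with a large parameter. Let $\mu\ge\lambda_0$, $A=\mu J_{\lambda_0}^mJ_\mu$ and
$$F=\mu^{-1}(X+\lambda_0)^m(X+\mu)g_s=(X+\lambda_0)^m\big(g_s+\mu^{-1}Xg_s\big).$$
Since $g_s\in C^\infty(\overline\Omega)$, all intermediate forms are in $L^2$ and Lemma 3(2) gives $AF=g_s$, which is closed. Moreover $\|F\|_{(m+1)}\le\|(X+\lambda_0)^mg_s\|_{(m+1)}+C_s\mu^{-1}$, where $C_s=\|(X+\lambda_0)^mXg_s\|_{(m+1)}<\infty$. Choose $s$ small, then $\mu$ large. Proposition 6 and Corollary 7(b), whose bound is uniform in $\mu$, give $u=AU\in W^{m+1}$ with $\bar\partial u=g_s$ and $\|u\|_{W^m}$ as small as we like. Then $h'=h_s-u$ is holomorphic, lies in $W^{m+1}$, and is close to $h$ in $W^m$. This proves the claim.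

**Step 4: iterate to reach $C^\infty(\overline\Omega)$.** Put $h_{(0)}=h$ and choose $h_{(k+1)}\in\mathcal O(\Omega)\cap W^{m+k+1}(\Omega)$ with $\|h_{(k+1)}-h_{(k)}\|_{W^{m+k}}<\varepsilon2^{-k-1}$. For each $M\ge m$ the tail $(h_{(k)})_{k\ge M-m}$ is Cauchy in $W^M$. So the limit lies in $\mathcal O(\Omega)\cap\bigcap_MW^M(\Omega)=\mathcal O(\Omega)\cap C^\infty(\overline\Omega)$ and is within $\varepsilon$ of $h$ in $W^m$. $\square$

## From $W^m$ to $C^\infty(\overline\Omega)$: Theorem A

Theorem B(1) gives for each $m$ a solution in $W^m$, but the operators $R_m$ are different for different $m$. We correct successive solutions so that they converge. Let $f\in C^\infty_{0,q}(\overline\Omega)$, $\bar\partial f=0$, $1\le q\le n$; for $q>n$ there is nothing to prove. We construct $v_m\in W^m(\Omega)$, $m\ge1$, with $\bar\partial v_m=f$ and $\|v_{m+1}-v_m\|_{W^{m-1}}\le2^{-m}$. Start with $v_1=R_1f$. Given $v_m$, let $\beta=R_{m+1}f-v_m\in W^m\cap\ker\bar\partial$.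

**Case $q=1$: approximate holomorphic functions.** Here $\beta\in\mathcal O(\Omega)\cap W^m(\Omega)$. By the claim in the preceding section pick $h'\in\mathcal O(\Omega)\cap W^{m+1}(\Omega)$ with $\|\beta-h'\|_{W^m}\le2^{-m}$ and set $v_{m+1}=R_{m+1}f-h'\in W^{m+1}$. Then $\bar\partial v_{m+1}=f$ and $v_{m+1}-v_m=\beta-h'$.

**Case $q\ge2$: approximate a primitive.** Now $\beta=\bar\partial w$ with $w=R_m\beta\in W^m$. Choose $w'$ with coefficients in $C^\infty(\overline\Omega)$ close to $w$ in $W^m$ and set $v_{m+1}=R_{m+1}f-\bar\partial w'\in W^{m+1}$. Then $\bar\partial v_{m+1}=f$, and $v_{m+1}-v_m=\bar\partial(w-w')$ is as small in $W^{m-1}$ as we like, in particular at most $2^{-m}$.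

**Conclusion.** For each $M\ge1$ the sequence $(v_m)_{m\ge M}$ converges in $W^{M-1}(\Omega)$. Its limit $u$ lies in $\bigcap_MW^M(\Omega)=C^\infty(\overline\Omega)$, and $\bar\partial u=f$. $\blacksquare$

**Remark.** Pseudoconvexity enters this proof only through Hörmander's estimate with weight $e^{-t|z|^2}$. Lipschitz regularity enters through (2) and through Stein's extension and density theorems.

## A Koszul complex with holomorphic coefficients: Theorem C

(i)⇒(ii) is Theorem A, and (ii)⇒(iii) is immediate. For (iii)⇒(i) let $\Omega$ be a bounded Lipschitz domain satisfying (iii).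

**Step 1: for each $a\notin\overline\Omega$ there are $h_j\in\mathcal O(\Omega)\cap C^\infty(\overline\Omega)$ with $\sum_j(z_j-a_j)h_j=1$.** Such functions cannot all extend holomorphically across to $a$; that is their use in Step 2. For $n=1$, $h=1/(z-a)$. For general $n$ start from the smooth solution $\theta_j=\overline{(z_j-a_j)}\,|z-a|^{-2}$ and correct it, with bookkeeping by a Koszul complex.

Let $L^q_r=C^\infty_{0,q}(\overline\Omega)\otimes\Lambda^r\mathbb C^n$, with basis $e_1,\dots,e_n$ of $\mathbb C^n$; $\bar\partial$ acts on the first factor. Let $\iota:L^q_r\to L^q_{r-1}$ be contraction of the second factor with $(z_j-a_j)_j$, the antiderivation with $\iota e_j=z_j-a_j$. Then $\iota^2=0$, and $\iota$ commutes with $\bar\partial$ because $z_j-a_j$ is holomorphic. Let $\theta=\sum_j\theta_je_j$ act by exterior multiplication on the second factor; its coefficients are smooth up to the boundary since $a\notin\overline\Omega$. As $\iota\theta=1$,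
$$\iota(\theta\wedge\omega)+\theta\wedge\iota\omega=\omega .$$

We prove by descending induction on $q$, $n-1\ge q\ge0$: if $\omega\in L^q_q$ with $\bar\partial\omega=0$ and $\iota\omega=0$, there is $\omega'\in L^q_{q+1}$ with $\bar\partial\omega'=0$ and $\iota\omega'=\omega$. Put $\omega_1=\theta\wedge\omega$. Then $\iota\omega_1=\omega$ and $\iota\bar\partial\omega_1=\bar\partial\iota\omega_1=\bar\partial\omega=0$.

If $q=n-1$, then $\bar\partial\omega_1\in L^n_n$. On $L^n_n$ the map $\iota$ is injective, by the displayed formula, because $\theta\wedge$ is zero there. So $\bar\partial\omega_1=0$, and $\omega'=\omega_1$ works.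

If $q<n-1$, then $\bar\partial\omega_1\in L^{q+1}_{q+1}$ is annihilated by $\bar\partial$ and $\iota$. By induction $\bar\partial\omega_1=\iota\omega_2$ with $\omega_2\in L^{q+1}_{q+2}$, $\bar\partial\omega_2=0$. Since $1\le q+1\le n-1$, (iii) gives $\omega_2=\bar\partial\omega_3$ with $\omega_3\in L^q_{q+2}$. Take $\omega'=\omega_1-\iota\omega_3$: then $\iota\omega'=\omega$, and $\bar\partial\omega'=\iota\omega_2-\iota\bar\partial\omega_3=0$.

The case $q=0$, $\omega=1$ gives $\omega'=\sum_jh_je_j$ with $\bar\partial h_j=0$ and $\sum_j(z_j-a_j)h_j=1$.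

To see this at work for $n=2$: $\omega_1=\theta$, and the induction step for $\bar\partial\theta$ produces $\omega_2=\theta\wedge\bar\partial\theta=(\theta_1\bar\partial\theta_2-\theta_2\bar\partial\theta_1)\,e_1\wedge e_2$. Since the derivatives of $|z-a|^{-2}$ cancel, the coefficient is the closed form
$$\frac{\overline{(z_1-a_1)}\,d\bar z_2-\overline{(z_2-a_2)}\,d\bar z_1}{|z-a|^4}.$$
For $a=0$ this is the form $\beta$ that was not exact on the shell. Condition (iii) is used to make it exact.

**Step 2: $\Omega$ is a domain of holomorphy.** If not, there are open sets $\emptyset\ne\Omega_1\subset\Omega\cap\Omega_2$ with $\Omega_2$ connected and $\Omega_2\not\subset\Omega$, such that for every $u\in\mathcal O(\Omega)$ there is $u_2\in\mathcal O(\Omega_2)$ with $u_2=u$ on $\Omega_1$. Let $D$ be a component of $\Omega\cap\Omega_2$ meeting $\Omega_1$; by the identity theorem $u_2=u$ on $D$. We first find a point of $\partial\Omega$ in $\Omega_2\cap\partial D$. As $\Omega_2$ is connected and $D\ne\Omega_2$, there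 is $b\in\partial D\cap\Omega_2$. If $b\in\Omega$, a small ball about $b$ lies in $\Omega\cap\Omega_2$ and meets $D$, so $b$ belongs to the component $D$; this is impossible since $D$ is open and $b\in\partial D$. So $b\in\partial\Omega$. Since $\partial\Omega$ is locally a graph, there is a point $a\in\Omega_2\setminus\overline\Omega$ near $b$.

Take the $h_j$ of Step 1 for this $a$, and let $\tilde h_j\in\mathcal O(\Omega_2)$ be the functions that agree with $h_j$ on $D$. Then $\sum_j(z_j-a_j)\tilde h_j=1$ on $D$, hence on the connected set $\Omega_2$. At $z=a$ this reads $0=1$, a contradiction. So $\Omega$ is a domain of holomorphy, that is, pseudoconvex. $\blacksquare$
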